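\title{The Cantor--Bendixson rank of the space of $m$-generator groups}

\begin{abstract}
For $m\ge 2$ let $\mathcal G_m$ be the compact space of normal subgroups of the free group of rank $m$. We prove that its Cantor--Bendixson rank is $\omega_1^{CK}$, the least non-computable ordinal; this answers a question of Grigorchuk. The upper bound holds because $\mathcal G_m$ is an effectively closed set. For the lower bound we show that, for every computable linear order $L$, the space of final segments of $L$ is homeomorphic to a clopen subset of $\mathcal G_m$. The construction passes from counter machines to crossed product algebras, from these to finitely presented rings, and from rings to groups of unitriangular matrices extended by Thompson's group $F$. We also determine the countable clopen subsets of $\mathcal G_m$ and show that recognizing the countable basic clopen sets is $\Pi^1_1$-complete.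
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The space and its derivatives}
Let $\mathbb F_m$ be the free group on $x_1,\dots,x_m$. Every group generated by $m$ elements is a quotient $\mathbb F_m/N$, so the set $\mathcal G_m$ of normal subgroups of $\mathbb F_m$ may be regarded as the space of $m$-generator groups. It is a closed subset of $2^{\mathbb F_m}$ with the product topology, hence compact, metrizable and zero-dimensional. Two points are close when the two groups satisfy the same short relations. A basis of the topology is formed by the \emph{basic clopen sets}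
\[
\mathcal U(P,P')=\{N\in\mathcal G_m : P\subseteq N,\ N\cap P'=\emptyset\},\qquad P,P'\subset\mathbb F_m \text{ finite};
\]
the pair $(P,P')$ is a \emph{code} of this set. If $N_P$ is the normal closure of $P$, then $N\mapsto N/N_P$ is a homeomorphism of $\mathcal U(P,P')$ onto the space of those normal subgroups of the finitely presented group $\mathbb F_m/N_P$ that contain no element of the image of $P'$. The local structure of $\mathcal G_m$ is therefore the structure of the spaces of normal subgroups of finitely presented groups.

For a topological space $X$ let $X'$ be the set of non-isolated points, and put $X^{(0)}=X$, $X^{(\alpha+1)}=(X^{(\alpha)})'$, and $X^{(\lambda)}=\bigcap_{\alpha<\lambda}X^{(\alpha)}$ for limit ordinals $\lambda$. The \emph{Cantor--Bendixson rank} of $X$ is the least $\rho$ with $X^{(\rho)}=X^{(\rho+1)}$, and $X^{(\rho)}$ is the \emph{perfect kernel}. A point outside the kernel lies in $X^{(\alpha)}\setminus X^{(\alpha+1)}$ for exactly one $\alpha$, its \emph{rank}: isolated points have rank $0$, limits of isolated points that become isolated once these are removed have rank $1$, and so on. We use three standard facts. If $Z\subseteq X$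 is open, then $Z^{(\alpha)}=Z\cap X^{(\alpha)}$. For an ordinal $\lambda+1$ with the order topology and $\gamma\ge1$, the $\gamma$-th derivative consists of the nonzero ordinals $\le\lambda$ of the form $\omega^\gamma\xi$; thus $(\omega^\alpha+1)^{(\alpha)}=\{\omega^\alpha\}$ for $\alpha\ge1$. And by the Mazurkiewicz--Sierpi\'nski theorem, an infinite countable compact Hausdorff space is homeomorphic to $\omega^\beta n+1$, where the $\beta$-th derivative is the last nonempty one and $n$ is the number of its points.

\subsection*{The simplest cases}
If $N$ has finite index, let $P$ be a finite generating set of $N$ and $P'$ a set of representatives of the nontrivial cosets; then $\mathcal U(P,P')=\{N\}$. So finite groups are isolated points. For $m=1$ the space consists of the subgroups $n\mathbb Z$ of $\mathbb Z$; those with $n\ge1$ are isolated and converge to $0$, so $\mathcal G_1\cong\omega+1$ has rank $2$.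

For $m=2$ consider $\mathcal U(\{[x_1,x_2]\},\emptyset)$, the space of subgroups of $\mathbb Z^2$. Subgroups of finite index have rank $0$. Let $H$ be an infinite cyclic subgroup, so that $\mathbb Z^2/H\cong\mathbb Z\times T$ with $T$ finite. A subgroup $N\supsetneq H$ that avoids representatives of $T\setminus\{0\}$ has $N/H$ infinite, hence finite index; and $H$ is the limit of the subgroups $H+n v\mathbb Z$, where $v$ has infinite order modulo $H$. So $H$ has rank $1$. The trivial subgroup is the only remaining point and is the limit of the subgroups $n\mathbb Z\times 0$, so it has rank $2$, and the whole set is homeomorphic to $\omega^2+1$.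

How far can this go? The rank of a second countable space is countable, because each strict step $X^{(\alpha)}\supsetneq X^{(\alpha+1)}$ is witnessed by a new basic open set. For $\mathcal G_m$ more is true: the space is cut out of $2^{\mathbb F_m}$ by a computable list of forbidden finite patterns, and this alone bounds the rank by $\omega_1^{CK}$, the least ordinal that is not computable (an ordinal is \emph{computable} if it is finite or the order type of a computable well-order on $\omega$). Since finitely presented groups can encode computations, one would guess that the bound is attained. The difficulty is that it is not enough to find a long chain of normal subgroups in a finitely presented group. A neighborhood contains \emph{all} normal subgroups avoiding a finite set, and a point has a rank only if some neighborhood of it is countable; so all these normal subgroups must be controlled.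

\subsection*{Results}
Grigorchuk asked for the Cantor--Bendixson rank of $\mathcal G_m$; the question is recorded as open in \cite{slides}.

\begin{theorem}\label{thm:rank}
For every $m\ge2$ the Cantor--Bendixson rank of $\mathcal G_m$ is $\omega_1^{CK}$.
\end{theorem}

For a linear order $L$ on $\omega$ let $\mathrm{Fin}(L)\subset 2^\omega$ be the compact space of final segments (upward closed subsets) of $L$, including $\emptyset$ and $\omega$. The lower bound comes from the following realization theorem.

\begin{theorem}\label{thm:orders}
Let $m\ge2$. For every computable linear order $L$ on $\omega$, the space $\mathrm{Fin}(L)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$. In particular this holds for $\lambda+1$ with the order topology, for every infinite computable ordinal $\lambda$.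
\end{theorem}

\begin{theorem}\label{thm:more}
Let $m\ge2$.
\begin{itemize}
\item[(a)] The ranks of the points of $\mathcal G_m$ outside the perfect kernel are exactly the ordinals $<\omega_1^{CK}$.
\item[(b)] The nonempty countable clopen subsets of $\mathcal G_m$ are, up to homeomorphism, exactly the nonempty finite discrete spaces and the spaces $\omega^\beta n+1$ with $1\le\beta<\omega_1^{CK}$ and $1\le n<\omega$.
\item[(c)] The set of codes of basic clopen subsets of $\mathcal G_m$ that are countable (equivalently, disjoint from the perfect kernel) is $\Pi^1_1$-complete.
\end{itemize}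
\end{theorem}

Thus the rank does not depend on $m\ge2$; it is the supremum of the ranks of the points outside the kernel and is attained by none of them.

Section~\ref{sec:upper} proves the upper bound. Section~\ref{sec:model} obtains $\omega^2+1$ from a system with two counters and uses it to explain the four reductions behind Theorem~\ref{thm:orders}, which occupy Sections~\ref{sec:groups}--\ref{sec:order}. Section~\ref{sec:proofs} assembles the proofs.

\subsection*{Conventions}
In groups $[x,y]=xyx^{-1}y^{-1}$. Rings are associative and unital, homomorphisms are unital, and ideals are two-sided. A ring is \emph{finitely presented} if it is the quotient of a free ring $\mathbb Z\langle X\rangle$, $X$ finite, by a finitely generated ideal. The field with two elements is $\mathbf k$. Spaces of subsets, ideals or normal subgroups of a countable set $S$ carry the topology of $2^S$. For a ring $R$ and $e\in R$, $\mathrm{Id}_e(R)$ is the compact space of ideals $J\not\ni e$. Finally $\bar\omega=\omega\cup\{\infty\}$ is the one-point compactification of $\omega$, with $\infty\pm1=\infty$.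

\section{The upper bound}\label{sec:upper}

A set of natural numbers, or of other finite objects via a fixed coding, is \emph{arithmetical} if it is defined by a formula with quantifiers over $\omega$ only, and $\Pi^1_1$ if it has the form $\{n:\forall S\subseteq\omega\ \psi(n,S)\}$ with $\psi$ arithmetical. It is \emph{$\Pi^1_1$-complete} if it is $\Pi^1_1$ and every $\Pi^1_1$ set is its preimage under a computable function. Put $\delta=\omega_1^{CK}$, a countable limit ordinal. We use the textbook fact that $\delta$ is the least admissible ordinal above $\omega$. This concerns the level $L_\delta$ of the constructible hierarchy, a transitive set whose ordinals are those below $\delta$, and we need three consequences. A formula of set theory is $\Delta_0$ if all its quantifiers are bounded by sets, and $\Sigma_1$ if it is a $\Delta_0$ formula preceded by existential quantifiers.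
\begin{itemize}
\item[(K1)] A subset of an element of $L_\delta$ defined by a $\Delta_0$ formula with parameters in $L_\delta$ belongs to $L_\delta$.
\item[(K2)] ($\Sigma_1$-collection.) If $\psi$ is $\Sigma_1$ and for every $l\in\omega$ some $y\in L_\delta$ satisfies $\psi(l,y)$ in $L_\delta$, then such $y$ can be found, for all $l$, inside a single element of $L_\delta$.
\item[(K3)] ($\Sigma_1$-recursion.) If $G:L_\delta\to L_\delta$ is $\Sigma_1$-definable over $L_\delta$, then so is the function $f$ on $\delta$ given by $f(\alpha)=G(f|_\alpha)$.
\end{itemize}

Fix a computable bijection $\mathbb F_m\cong\omega$, so that $X=\mathcal G_m\subseteq 2^\omega$. For a finite binary string $u$ let $[u]$ be the cylinder of sequences extending $u$. The idea is to replace the closed sets $X^{(\alpha)}$ by the sets of strings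
\[
E_\alpha=\{u : X^{(\alpha)}\cap[u]=\emptyset\},
\]
which determine them, and to see the derivative as an inductive definition on a countable set.

\begin{proposition}\label{prop:upper}
$X^{(\delta)}=X^{(\delta+1)}$, and $E_\delta$ is $\Pi^1_1$.
\end{proposition}

\begin{proof}
A subset of $\mathbb F_m$ fails to be a normal subgroup exactly when it shows one of a computable list of finite violations (for instance $g,h\in N$, $gh\notin N$). By compactness $u\in E_0$ if and only if, for some $l$, every extension of $u$ of length $l$ already shows a violation; so $E_0$ is computably enumerable. Again by compactness, $E_\lambda=\bigcup_{\alpha<\lambda}E_\alpha$ for limit $\lambda$. Next, $u\in E_{\alpha+1}$ if and only if all points of the compact set $X^{(\alpha)}\cap[u]$ are isolated in it, that is, if and only if this set is finite. It has at most $n$ points if and only if for each $l\ge|u|$ at most $n$ extensions of $u$ of length $l$ lie outside $E_\alpha$, since $n+1$ distinct points have distinct initial segments of some length. Hence $E_{\alpha+1}=\Gamma(E_\alpha)$, where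
\[
\Gamma(S)=E_0\cup S\cup\bigl\{u:\exists n\,\forall l\ge|u|\ \ \#\{v\supseteq u:|v|=l,\ v\notin S\}\le n\bigr\}.
\]
The operator $\Gamma$ is monotone ($S\subseteq S'$ implies $\Gamma(S)\subseteq\Gamma(S')$) and arithmetical.

We claim $\Gamma(E_\delta)=E_\delta$. This is a case of Spector's theorem that monotone $\Pi^1_1$ operators on $\mathcal P(\omega)$ have closure ordinal at most $\omega_1^{CK}$; the resulting bound on ranks is due to Kreisel. Here is the argument. In $L_\delta$ quantifiers over $\omega$ are bounded, so by (K1) $\Gamma$ maps $L_\delta$ to itself with a $\Delta_0$ graph, and by (K3) the function $\alpha\mapsto E_\alpha$ $(\alpha<\delta)$ is $\Sigma_1$ over $L_\delta$. Suppose $u\in\Gamma(E_\delta)\setminus E_\delta$, witnessed by $n$. For each $l\ge|u|$ the finitely many extensions of $u$ of length $l$ that lie in $E_\delta=\bigcup_{\alpha<\delta}E_\alpha$ lie in a single $E_{\alpha}$ with $\alpha<\delta$, so at most $n$ extensions of length $l$ lie outside this $E_\alpha$. The condition ``at most $n$ extensions of $u$ of length $l$ lie outside $E_\alpha$'' is $\Sigma_1$ in $(l,\alpha)$. By (K2) the ordinals $\alpha$ can be chosen in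 one element of $L_\delta$, hence below one $\alpha^*<\delta$, and as the $E_\alpha$ increase, $\alpha^*$ works for all $l$. Then $u\in\Gamma(E_{\alpha^*})=E_{\alpha^*+1}\subseteq E_\delta$, a contradiction.

So $E_\delta=E_{\delta+1}$, and $X^{(\delta)}=X^{(\delta+1)}$. If $\Gamma(S)\subseteq S$, then $E_\alpha\subseteq S$ for all $\alpha$ by induction and monotonicity. Therefore $u\in E_\delta$ if and only if $\forall S\,(\Gamma(S)\subseteq S\to u\in S)$, which is $\Pi^1_1$.
\end{proof}

\section{A model case: two counters and $\omega^2+1$}\label{sec:model}

Let $\Omega$ be a compact zero-dimensional Hausdorff space and $\mathcal T$ a finite set of continuous maps $\Omega\to\Omega$. A set $V\subseteq\Omega$ is \emph{invariant} if $\tau(V)\subseteq V$ for all $\tau\in\mathcal T$. A family of closed subsets of $\Omega$ is always given the topology generated by declaring $\{V:V\cap W=\emptyset\}$ clopen for each clopen $W\subseteq\Omega$. It is Hausdorff: a point of $V_1\setminus V_2$ has a clopen neighborhood missing $V_2$. Long well-ordered chains arise very easily as spaces of closed invariant sets.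

\begin{example}\label{ex:one}
Let $\Omega=\bar\omega$ with the map $c\mapsto c+1$. A nonempty closed invariant set with least element $n$ is $[n,\infty]$. These sets, for $n\in\bar\omega$, form a copy of $\omega+1$.
\end{example}

\begin{example}\label{ex:two}
Let $\Omega=\bar\omega^2$ with $\tau_1(c_1,c_2)=(c_1,c_2+1)$ and $\tau_2(c_1,c_2)=(c_1+1,0)$. Order $\Omega$ lexicographically; this is a well-order. Let $V$ be nonempty, closed and invariant, with least element $(i,j)$. If $i<\infty$, then $\tau_1$ and closedness give all $(i,j')$ with $j\le j'\le\infty$; then $\tau_2$ gives $(i+1,0)$, and inductively all $(i',j')$ with $i<i'<\infty$; closedness gives all $(\infty,j')$. If $i=\infty$, then $\tau_2(\infty,j)=(\infty,0)$ forces $j=0$. So $V$ is one of the sets $V_p=\{p'\in\Omega:p'\ge p\}$ with $p=(i,j)$, $i<\infty$, or $p=(\infty,0)$, and these sets are closed and invariant. The indices $p$ have order type $(\omega+1)\omega+1=\omega^2+1$. The topologies agree: for nonempty clopen $W$ the set $\{p:V_p\cap W=\emptyset\}$ is empty if $W$ meets $\{c_1=\infty\}$; otherwise the compact set $W$ has a largest element $w$ and the set is $\{p:p>w\}$; and every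 $w=(i,j)$ with $i<\infty$ occurs, with $W=\{p'\le w\}$.
\end{example}

In both examples every configuration carries an index in a linear order, no map lowers the index, and every larger index can be reached; the closed invariant sets are then final segments. We want to turn such a system into a group.

The first step is Stone duality. A ring is \emph{Boolean} if all its elements are idempotent; it is then commutative of characteristic $2$, and $f\le g$ means $fg=f$. For $Y$ compact, Hausdorff and zero-dimensional let $C(Y)$ be the Boolean ring of continuous functions $Y\to\mathbf k$, that is, of indicators $\mathbf 1_W$ of clopen sets. We use two standard facts.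
\begin{itemize}
\item[(S1)] For a Boolean ring $B$ the set $Y$ of homomorphisms $B\to\mathbf k$, with the topology of pointwise convergence, is compact, Hausdorff and zero-dimensional, and $B\cong C(Y)$ by evaluation.
\item[(S2)] $V\mapsto\mathcal I(V)=\{f:f|_V=0\}$ is a bijection from closed subsets of $Y$ to ideals of $C(Y)$, and restriction induces $C(Y)/\mathcal I(V)\cong C(V)$.
\end{itemize}
A continuous map $\tau:Y\to Y$ gives the endomorphism $f\mapsto f\circ\tau$, and $\mathcal I(V)$ is invariant under it if and only if $\tau(V)\subseteq V$, because $V$ is the common zero set of $\mathcal I(V)$. In Example~\ref{ex:one}, $C(\bar\omega)$ is generated by $p_n=\mathbf 1[c\ge n]$, the endomorphism sends $p_{n+1}$ to $p_n$, and the proper invariant ideals are $0\subset(1-p_1)\subset(1-p_2)\subset\cdots$ and their union.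

Four obstacles separate this from Theorem~\ref{thm:orders}.

\emph{Rings are not groups.} Section~\ref{sec:groups} attaches to a finitely presented ring $R$ a finitely presented $2$-generated group whose small normal subgroups correspond exactly to the ideals of $R$.

\emph{We want invariant ideals only.} Section~\ref{sec:endo} enlarges an algebra so that the given endomorphisms become sandwiching maps $a\mapsto s^*as$; the ideals of the larger ring are then the invariant ideals of the smaller one.

\emph{The ring $C(\Omega)$ is not finitely generated}, since a finitely generated Boolean ring is finite. Section~\ref{sec:counter} adjoins a unit $t$ with $p_n=t^np_0t^{-n}$. Geometrically, a counter value becomes the distance between two markers on $\mathbb Z$, and $t$ shifts all markers. The resulting algebra has infinitely many commutation relations, but they form finitely many orbits under the endomorphisms, and after the previous step this suffices for a finite presentation.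

\emph{A general order $L$ must be computed.} To pass from an index $b$ to an index $a$ the system has to verify $b<_La$ by running a machine. But $\Omega$ contains all configurations of the machine, including those that occur in no honest run and those with infinite counters, and each of them generates a closed invariant set. Section~\ref{sec:order} deals with these.

\section{From rings to two-generated groups}\label{sec:groups}

In a group of unitriangular matrices over $R$ an ideal $J$ gives the normal subgroup of matrices with entries in $J$. Over a finite index set there are many other normal subgroups: in $3\times3$ unitriangular matrices over $\mathbb Z$, every subgroup of the center is normal. These disappear when the index set is a dense order without endpoints and a group acts on it transitively enough to make all matrix positions conjugate. For a finite presentation the acting group should be finitely presented with finitely generated stabilizers of tuples. Thompson's group $F$ has all these properties.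

\subsection*{Thompson's group}
A \emph{dyadic PL homeomorphism} between intervals is an increasing piecewise linear homeomorphism with finitely many breakpoints, all in $\mathbb Z[\frac12]$, with slopes powers of $2$, and preserving $\mathbb Z[\frac12]$. The group $F$ consists of the dyadic PL homeomorphisms of $[0,1]$, acting on the left. Let $D=\mathbb Z[\frac12]\cap(0,1)$. We use the following facts \cite{CFP}.
\begin{itemize}
\item[(T1)] $F$ is finitely presented and generated by $A$ and $B$, where $A(x)=x/2$ on $[0,\frac12]$, $A(x)=x-\frac14$ on $[\frac12,\frac34]$, $A(x)=2x-1$ on $[\frac34,1]$, and $B$ is the identity on $[0,\frac12]$ and equals $\varphi A\varphi^{-1}$ on $[\frac12,1]$, with $\varphi(x)=\frac{1+x}2$.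
\item[(T2)] The commutator subgroup $F'$ consists of the elements that are the identity near $0$ and near $1$.
\item[(T3)] Between any two intervals with endpoints in $\mathbb Z[\frac12]\cap[0,1]$ there is a dyadic PL homeomorphism.
\end{itemize}
Piecing together the maps of (T3), with the identity near $0$ and $1$ if desired, shows that $F$ and $F'$ act transitively on increasing $n$-tuples in $D$. Conjugating by such a map shows that the elements supported in a dyadic interval form a copy of $F$; so the stabilizer of an $n$-tuple is isomorphic to $F^{n+1}$ and finitely generated. Finally $A^{-1}=\varphi$ on $[\frac12,1]$, so $A^{-1}BA$ and $\varphi B\varphi^{-1}$ agree on $[\frac34,1]$, and both are the identity on $[\frac12,\frac34]$. Hence $B$ and $A^{-1}BA$ generate the group $F_{[1/2,1]}=\varphi F\varphi^{-1}$ of elements supported on $[\frac12,1]$.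

\subsection*{The group $G_R$}
For a ring $R$ let $U(R)$ be the group of matrices $1+M$, where $M$ is a finitely supported, strictly upper triangular $D\times D$ matrix over $R$, and let $x_{ij}(r)=1+rE_{ij}$ for $i<j$ in $D$. The group $F$ acts by permuting indices, and
\[
G_R=U(R)\rtimes F,\qquad f\,x_{ij}(r)f^{-1}=x_{f(i)f(j)}(r).
\]
We abbreviate $x_*(r)=x_{1/4,\,1/2}(r)$. One identity will be used repeatedly: in any ring,
\begin{equation}\label{eq:vw}
v^2=w^2=wv=0\quad\Longrightarrow\quad[1+v,1+w]=(1+v+w+vw)(1-v-w+vw)=1+vw .
\end{equation}
For an ideal $J$ let $U(J)$ be the set of $n\in U(R)$ such that $n-1$ has entries in $J$; it is the kernel of $G_R\to G_{R/J}$. It is generated by the $x_{ij}(r)$ with $r\in J$. Indeed, write $M=M_1+M_2$ where $M_1$ is the last nonzero column of $M$, in position $j$. Row $j$ of $M_2$ vanishes, since its entries would lie in later columns; so $M_1M_2=0$ and $1+M=(1+M_1)(1+M_2)$, where $1+M_1$ is a product of elements $x_{ij}(r)$. Induct on the number of nonzero columns.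

\begin{lemma}\label{lem:presU}
$U(R)$ is presented by generators $x_{ij}(r)$ $(i<j,\ r\in R)$ and relations
\begin{itemize}
\item[(U1)] $x_{ij}(r)x_{ij}(s)=x_{ij}(r+s)$;
\item[(U2)] $[x_{ij}(r),x_{kl}(s)]=1$ if $j\ne k$ and $i\ne l$;
\item[(U3)] $[x_{ij}(r),x_{jk}(s)]=x_{ik}(rs)$.
\end{itemize}
\end{lemma}

\begin{proof}
The relations hold in $U(R)$, (U3) by \eqref{eq:vw}. Both $U(R)$ and the presented group are direct limits over finite index sets, so it suffices to treat $\{1<\dots<n\}$, by induction on $n$. Let $UT_n$ be the matrix group, $U_n$ the presented group, $H\le U_n$ the subgroup generated by the $x_{in}(r)$, and $H'$ the subgroup generated by the $x_{ij}(r)$ with $j<n$. By (U2) and (U1), $H$ is abelian and a quotient of $R^{n-1}$. A generator $x_{ij}(r)$ of $H'$ commutes with $x_{kn}(s)$ if $k\ne j$ and conjugates $x_{jn}(s)$ to $x_{in}(rs)x_{jn}(s)$; its inverse is $x_{ij}(-r)$. So $H'$ normalizes $H$ and $U_n=HH'$. Also $H'$ is a quotient of $U_{n-1}\cong UT_{n-1}$. If $hh'$ $(h\in H,\ h'\in H')$ maps to $1$ in $UT_n=R^{n-1}\rtimes UT_{n-1}$, then $h$ and $h'$ map to $1$. The composites $R^{n-1}\to H\to R^{n-1}$ and $UT_{n-1}\to H'\to UT_{n-1}$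 are identities and their first maps are onto, so their second maps are injective, and $h=h'=1$.
\end{proof}

\subsection*{Finite presentation}
Modulo $F$ the relations (U1)--(U3) involve finitely many patterns of indices but infinitely many ring elements. The remedy is to \emph{define} $x_{ij}(s_1\cdots s_n)$ as an iterated commutator along a chain from $i$ to $j$. The point to prove is independence of the chain, and it rests on an associativity law for commutators.

\begin{lemma}\label{lem:comm}
Let $a,b,c$ be elements of a group such that $a$ commutes with $c$, and both $[a,b]$ and $c$ commute with $[b,c]$. Then $[a,[b,c]]=[[a,b],c]$.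
\end{lemma}

\begin{proof}
Put $g=[a,b]$, so $aba^{-1}=gb$. Then $a[b,c]a^{-1}=[gb,c]=g[b,c]g^{-1}[g,c]=[b,c][g,c]$. Since $g$ and $c$ commute with $[b,c]$, so does $[g,c]$, and $[a,[b,c]]=[b,c][g,c][b,c]^{-1}=[g,c]$.
\end{proof}

\begin{proposition}\label{prop:fp}
If $R$ is a finitely presented ring, then $G_R$ is a finitely presented group.
\end{proposition}

\begin{proof}
\emph{The free ring.} Let $R_0=\mathbb Z\langle X\rangle$ with $X$ finite, and $X_1=X\cup\{1\}$, where $1$ is at first a formal letter. Let $\hat G$ be generated by $F$ and symbols $x_*(s)$, $s\in X_1$, subject to a finite presentation of $F$, to the relations that each $x_*(s)$ commutes with finitely many generators of the stabilizer of $(\frac14,\frac12)$, and to (R1), (R2) below. By the stabilizer relations, $x_{ij}(s):=fx_*(s)f^{-1}$ with $f(\frac14)=i$, $f(\frac12)=j$ is well defined, and $F$ permutes these elements by conjugation. For $s,s'\in X_1$: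
\begin{itemize}
\item[(R1)] $[x_{ij}(s),x_{kl}(s')]=1$ for $i<j$, $k<l$, $j\ne k$, $i\ne l$;
\item[(R2)] $[x_{ij}(s),x_{jk}(1)]=x_{ik}(s)=[x_{ij}(1),x_{jk}(s)]$ for $i<j<k$.
\end{itemize}
Each instance involves at most four points of $D$, and instances with the same order pattern are conjugate under $F$; so finitely many instances suffice and $\hat G$ is finitely presented.

For a nonempty word $w=s_1\cdots s_n$ in $X_1$ and a chain $i=i_0<\dots<i_n=j$ consider the element $[x_{i_0i_1}(s_1),[x_{i_1i_2}(s_2),[\dots,x_{i_{n-1}i_n}(s_n)]\dots]]$ of $\hat G$. We prove by induction:
\begin{itemize}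
\item[(a$_n$)] for $|w|=n$ this element depends only on $i,j,w$; call it $x_{ij}(w)$;
\item[(b$_n$)] if $|u|,|v|\le n$, $j\ne k$ and $i\ne l$, then $x_{ij}(u)$ and $x_{kl}(v)$ commute.
\end{itemize}

(a$_1$) is trivial, and (b$_n$) follows from (a$_1$), \dots, (a$_n$): as $D$ is dense, choose the two chains so that the interior points of each avoid all points of the other. For letters $x_{i_pi_{p+1}}(s)$ and $x_{k_qk_{q+1}}(s')$, an equality $i_{p+1}=k_q$ can hold only between endpoints and would give $j=k$, and $i_p=k_{q+1}$ would give $i=l$. So all letters of one commutator commute with all letters of the other by (R1).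

Every use of Lemma~\ref{lem:comm} below has the form $a=x_{ik}(\cdot)$, $b=x_{kk'}(\cdot)$, $c=x_{k'j}(\cdot)$ with $i<k<k'<j$, $[a,b]=x_{ik'}(\cdot)$ and $[b,c]=x_{kj}(\cdot)$. The three pairs of positions to be checked are $(i,k),(k',j)$; $(i,k'),(k,j)$; and $(k',j),(k,j)$. In each, the end of one position is not the start of the other, so the hypotheses hold by (b$_n$) as soon as it is available for the lengths involved.

(a$_2$): take $a=x_{ik}(s)$, $b=x_{kk'}(1)$, $c=x_{k'j}(s')$. By (R2), $[a,b]=x_{ik'}(s)$ and $[b,c]=x_{kj}(s')$, and (b$_1$) applies. So $[x_{ik}(s),x_{kj}(s')]=[x_{ik'}(s),x_{k'j}(s')]$ for $k<k'$. This is the purpose of the letter $1$.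

(a$_n$) for $n\ge3$: write $w=s_1s_2w''$. By (a$_{n-1}$) the element equals $y_k=[x_{ik}(s_1),x_{kj}(s_2w'')]$ with $k=i_1$. Take $a=x_{ik}(s_1)$, $b=x_{kk'}(s_2)$, $c=x_{k'j}(w'')$; then $[a,b]=x_{ik'}(s_1s_2)$ and $[b,c]=x_{kj}(s_2w'')$ have lengths at most $n-1$, and (b$_{n-1}$) applies. So $y_k=[x_{ik'}(s_1s_2),x_{k'j}(w'')]$ whenever $k<k'<j$. The right side does not involve $k$; choosing $k'$ above $k_1$ and $k_2$ gives $y_{k_1}=y_{k_2}$.

Next, $[x_{ij}(u),x_{jk}(v)]=x_{ik}(uv)$ for all words $u,v$. For $|u|=1$ this is the definition. For $u=su'$ with $u'$ nonempty choose $i<p<j$ and apply Lemma~\ref{lem:comm} to $a=x_{ip}(s)$, $b=x_{pj}(u')$, $c=x_{jk}(v)$: here $[a,b]=x_{ij}(u)$, and $[b,c]=x_{pk}(u'v)$ by induction, so $[x_{ij}(u),x_{jk}(v)]=[x_{ip}(s),x_{pk}(u'v)]=x_{ik}(uv)$.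

By (R2), $x_{ij}(1s)=x_{ij}(s)=x_{ij}(s1)$. Hence a letter $1$ can be deleted from any word of length at least $2$: for example $x_{ij}(u\,1s\,v)=[x_{ip}(u),[x_{pq}(1s),x_{qj}(v)]]=x_{ij}(usv)$, with the outer commutators omitted when $u$ or $v$ is empty. So $x_{ij}(w)$ depends only on the monomial of $R_0$ that $w$ represents. The monomials form a $\mathbb Z$-basis of $R_0$; put $x_{ij}(\sum n_ww)=\prod x_{ij}(w)^{n_w}$, the factors commuting by (b). Then (U1) and (U2) hold. For (U3), let $H_{ij}$ be the subgroup generated by all $x_{ij}(w)$. In the group generated by $H_{ij}$, $H_{jk}$, $H_{ik}$ the subgroup $H_{ik}$ is central by (b) and contains the commutators of the generators, so all commutators are central. The identities $[xy,c]=x[y,c]x^{-1}[x,c]$ and $[c,xy]=[c,x]\,x[c,y]x^{-1}$ then show that the commutator is multiplicative in each variable, and (U3) follows from the case of monomials. Lemma~\ref{lem:presU} gives an $F$-equivariant homomorphism $U(R_0)\to\hat G$, hence a homomorphism $G_{R_0}\to\hat G$. In the other direction, $x_*(s)\mapsto x_*(s)$ and the identity of $F$ define $\hat G\to G_{R_0}$. One composite fixes $F$ and the $x_*(s)$; the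 other fixes $F$ and, by (U3), the $x_{ij}(w)$. So $G_{R_0}\cong\hat G$.

\emph{The general case.} Let $R=R_0/J$ with $J$ generated by $\rho_1,\dots,\rho_l$. The kernel $U(J)$ of the surjection $G_{R_0}\to G_R$ is the normal closure of the $x_*(\rho_k)$: conjugation by $F$ gives all $x_{ij}(\rho_k)$, then $x_{ij}(u\rho_kv)=[x_{ip}(u),[x_{pq}(\rho_k),x_{qj}(v)]]$ for $i<p<q<j$, and (U1) gives all $x_{ij}(\rho)$, $\rho\in J$.
\end{proof}

\subsection*{Normal subgroups}

\begin{proposition}\label{prop:normal}
Let $N$ be a normal subgroup of $G_R$. Then $J=\{r:x_*(r)\in N\}$ is an ideal of $R$, and either $N\supseteq U(R)$ or $N=U(J)$.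
\end{proposition}

\begin{proof}
Conjugating by $F$, $J=\{r:x_{ij}(r)\in N\}$ for all $i<j$. By (U1) and (U3), $J$ is an ideal, and $N\supseteq U(J)$.

\emph{Case $N\subseteq U(R)$.} Let $n\in N$, with $n-1$ supported on $P\times P$, $P$ finite, and let $i<j$ in $P$. Two commutators isolate the entry $n_{ij}$: the first cuts out row $i$, the second column $j$. Choose $k<i$ and $l>j$ outside $P$; this uses that $D$ has no endpoints. The matrix $n^{-1}-1$ is also supported on $P\times P$, so $n^{-1}E_{ki}=E_{ki}$, and
\[
[x_{ki}(1),n^{-1}]=(1+E_{ki})(1-E_{ki}n)=1+E_{ki}(1-n)=1+v,\qquad v=-\sum_{q\in P,\ q>i}n_{iq}E_{kq}.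
\]
Here $v^2=0$ as $k\notin P$, $E_{jl}^2=0$, and $E_{jl}v=0$ as $l\ne k$. By \eqref{eq:vw}, $[1+v,x_{jl}(1)]=1+vE_{jl}=x_{kl}(-n_{ij})\in N$. So $n_{ij}\in J$, and $N=U(J)$.

\emph{Case $nf\in N$ with $n\in U(R)$, $1\ne f\in F$.} Let $n-1$ be supported on $P\times P$ with $P$ finite. As $f$ moves some point, there is an open interval $W$ with $f(W)\cap W=\emptyset$; choose $i<j$ in $W\cap D$ with $f(i),f(j)\notin P$. For $r\in R$ the matrix $n$ commutes with $x_{f(i)f(j)}(r)$, so
\[
[nf,x_{ij}(r)]=x_{f(i)f(j)}(r)\,x_{ij}(-r)=1+rE_{f(i)f(j)}-rE_{ij}\in N\cap U(R).
\]
The first case applies to $N\cap U(R)$, which has the same $J$, and gives $r\in J$. So $J=R$ and $N\supseteq U(R)$.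
\end{proof}

\subsection*{Two generators}
To reach $\mathcal G_2$ we hide all generators of $R$ in the second generator of $F$, in the part of the interval that $B$ does not move.

\begin{proposition}\label{prop:twogen}
If $R$ is a finitely generated ring, then $G_R$ is generated by two elements.
\end{proposition}

\begin{proof}
Let $a=A^{-1}$, so $a(x)=2x$ on $[0,\frac14]$. Let $r_1,\dots,r_\kappa$ generate $R$, with $1$ among them. Choose $i_1<j_1<\dots<i_\kappa<j_\kappa$ in $D\cap(\frac18,\frac14)$ and put $g=\prod_sx_{i_sj_s}(r_s)$, $q=Bg$, $H=\langle a,q\rangle$.

\emph{$H\supseteq F'$.} The elements $g$ and $aga^{-1}$ have indices in $(\frac18,\frac14)$ and $(\frac14,\frac12)$, so they commute with each other and with $B$ and $aBa^{-1}$, which are supported on $[\frac12,1]$. Hence for a word $w$ in two letters, $w(q,aqa^{-1})=w(B,aBa^{-1})\,w(g,aga^{-1})$, and the last factor is trivial if $w$ lies in the commutator subgroup of the free group. So $H$ contains $F_{[1/2,1]}'$, which by (T2) consists of the elements of $F$ whose support has closure in $(\frac12,1)$. If $f\in F'$, its support has closure in $(2^{-k-1},1)=A^k(\frac12,1)$ for some $k$, so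 $A^{-k}fA^k\in H$ and $f\in H$.

\emph{$H\ni x_{ik}(r_s)$.} Let $h\in F'$ be supported in $(\frac18,\frac14)$. Then $B$ commutes with $h$, $g$, so $[h,q]=hgh^{-1}g^{-1}\in H$. If $h$ moves $j_s$ and fixes the other indices of $g$, all factors of $g$ and $hgh^{-1}$ commute and $hgh^{-1}g^{-1}=x_{i_sh(j_s)}(r_s)x_{i_sj_s}(-r_s)$. Conjugation by $F'$ and inversion, which exchanges the roles of the two second indices, give $x_{ij'}(r_s)x_{ij}(-r_s)\in H$ for all $i<j,j'$ with $j\ne j'$. Moving $i_s$ instead gives $x_{i'j}(r_s)x_{ij}(-r_s)\in H$ for all $i,i'<j$ with $i\ne i'$. Given $i<k$, choose distinct $j,j',l$ between them and put $v=r_s(E_{ij'}-E_{ij})$, $w=E_{jk}-E_{lk}$. Then $1+v\in H$, and $1+w\in H$ because $1$ is among the generators; $v^2=w^2=wv=0$; and \eqref{eq:vw} gives $1+vw=x_{ik}(-r_s)\in H$.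

So $g\in H$, $B\in H$ and $F=\langle a,B\rangle\subseteq H$. By (U1) and (U3) the set of $r$ with $x_{ik}(r)\in H$ for all $i<k$ is a subring containing the generators, so $H=G_R$.
\end{proof}

\begin{corollary}\label{cor:ringgroup}
If $R$ is a finitely presented ring, $e\in R$ and $m\ge2$, then $\mathrm{Id}_e(R)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$.
\end{corollary}

\begin{proof}
Let $\pi:\mathbb F_m\to G_R$ send $x_1,x_2$ to the generators of Proposition~\ref{prop:twogen} and the other $x_i$ to $1$. Finite presentability does not depend on the finite generating set, so $\ker\pi$ is the normal closure of a finite set $P$. Let $\pi(\tilde e)=x_*(e)$. Then $\mathcal U(P,\{\tilde e\})$ is homeomorphic to the space of normal subgroups of $G_R$ not containing $x_*(e)$, and by Proposition~\ref{prop:normal} these are the $U(J)$ with $e\notin J$. The bijection $J\leftrightarrow U(J)$ is a homeomorphism: $r\in J$ if and only if $x_*(r)\in U(J)$; an element of $U(R)$ lies in $U(J)$ if and only if its finitely many nonzero off-diagonal entries lie in $J$; and elements outside $U(R)$ lie in no $U(J)$.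
\end{proof}

For $R=\mathbb Z$ and $e=1$ the corollary produces the subgroups $U(n\mathbb Z)$, $n\ne1$, of $G_{\mathbb Z}$, a copy of $\omega+1$. The role of $x_*(e)$ is to discard the normal subgroups containing $U(R)$. The hypothesis $m\ge2$ enters the lower bound only here.

\section{Making endomorphisms inner}\label{sec:endo}

Let $\Lambda$ be a countable $\mathbf k$-algebra with endomorphisms $\sigma_1,\dots,\sigma_d$, $d\ge2$, where $\sigma_1=\sigma_2=\mathrm{id}$. An ideal $J$ of $\Lambda$ is \emph{$\sigma$-invariant} if $\sigma_i(J)\subseteq J$ for all $i$, and $\mathrm{Id}^\sigma_e(\Lambda)$ is the compact space of $\sigma$-invariant ideals not containing $e$. The $\sigma_i$ need not be injective, so they cannot be realized by conjugation with units; they can be realized by one-sided inverses. Let $\mathcal L(\Lambda)$ be the ring generated by $\Lambda$ and elements $s_i,s_i^*$ $(1\le i\le d)$ with relations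
\[
s_i^*s_j=\delta_{ij},\qquad\sum_is_is_i^*=1,\qquad as_i=s_i\sigma_i(a),\qquad s_i^*a=\sigma_i(a)s_i^*\qquad(a\in\Lambda).
\]
Then $\sigma_i(a)=s_i^*as_i$. For a word $w=i_1\cdots i_n$ put $s_w=s_{i_1}\cdots s_{i_n}$, $s_w^*=s_{i_n}^*\cdots s_{i_1}^*$ and $\sigma_w=\sigma_{i_n}\circ\dots\circ\sigma_{i_1}$, so that $as_w=s_w\sigma_w(a)$ and $s_w^*a=\sigma_w(a)s_w^*$. The product $s_v^*s_u$ is $s_{u'}$ if $u=vu'$, is $s_{v'}^*$ if $v=uv'$, and is $0$ if neither word is a prefix of the other. Hence sums of elements $s_uas_v^*$ are closed under products, and every element of $\mathcal L(\Lambda)$ is such a sum.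

The two identities among the $\sigma_i$ have different tasks. One is needed for injectivity: $a=\sum_is_i\sigma_i(a)s_i^*$ shows that an element killed by all $\sigma_i$ dies in $\mathcal L(\Lambda)$. The second prevents new ideals: for $d=1$ and $\Lambda=\mathbf k$ the construction gives $\mathbf k[s,s^{-1}]$, which has infinitely many ideals.

\begin{lemma}\label{lem:inj}
The map $\Lambda\to\mathcal L(\Lambda)$ is injective.
\end{lemma}

\begin{proof}
We build a module on which $\Lambda$ acts faithfully. For each word $w$ let $E_w$ be the direct sum of countably many copies of $\Lambda$, with $a$ acting as left multiplication by $\sigma_w(a)$, and let $E=\bigoplus_wE_w$. Let $E^{(i)}$ be $E$ with $a$ acting as $\sigma_i(a)$. Since $\sigma_w\circ\sigma_i=\sigma_{iw}$, the summand $E_w$ of $E^{(i)}$ is $E_{iw}$, so $\bigoplus_iE^{(i)}\cong\bigoplus_{w\ne\emptyset}E_w$. Since $\sigma_1=\mathrm{id}$, both $E_\emptyset$ and $E_1$ are free of countably infinite rank and $E_\emptyset\oplus E_1\cong E_1$. Hence there is a $\Lambda$-isomorphism $\Phi:\bigoplus_iE^{(i)}\to E$. Let $s_i$ act as the restriction of $\Phi$ to the $i$-th summand and $s_i^*$ as the $i$-th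 component of $\Phi^{-1}$. The first two relations say that $\Phi$ and $\Phi^{-1}$ are inverse, and the last two that they are $\Lambda$-linear. The action of $\Lambda$ on $E_\emptyset$ is faithful.
\end{proof}

\begin{proposition}\label{prop:invideals}
$J\mapsto J\cap\Lambda$ is a bijection from the ideals of $\mathcal L(\Lambda)$ to the $\sigma$-invariant ideals of $\Lambda$. For $e\in\Lambda$ it restricts to a homeomorphism $\mathrm{Id}_e(\mathcal L(\Lambda))\to\mathrm{Id}_e^\sigma(\Lambda)$.
\end{proposition}

\begin{proof}
$J\cap\Lambda$ is invariant because $\sigma_i(a)=s_i^*as_i$. If $J_0\subseteq\Lambda$ is an invariant ideal and $(J_0)$ the ideal of $\mathcal L(\Lambda)$ it generates, then comparing presentations gives $\mathcal L(\Lambda)/(J_0)=\mathcal L(\Lambda/J_0)$, and Lemma~\ref{lem:inj} for $\Lambda/J_0$ gives $(J_0)\cap\Lambda=J_0$. So the map is onto, and it remains to show $J=(J\cap\Lambda)$. Passing to $\mathcal L(\Lambda/(J\cap\Lambda))$ and the image of $J$, which meets $\Lambda/(J\cap\Lambda)$ in $0$, we may assume $J\cap\Lambda=0$ and must show $J=0$.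

Suppose $0\ne r\in J$. We multiply $r$ on both sides until a nonzero element of $\Lambda$ remains. Using $s_uas_v^*=\sum_is_{ui}\sigma_i(a)s_{vi}^*$, write $r$ as a sum of terms $s_ua\,s_v^*$ with all $v$ of the same length $n$. As $\sum_{|v|=n}s_vs_v^*=1$, some $rs_v$ with $|v|=n$ is nonzero, and $rs_v=\sum_us_ua_u$, a finite sum over distinct words $u$. Let $u_0$ have minimal length among the $u$ with $a_u\ne0$. Then
\[
s_{u_0}^*rs_v=a+\sum_{u\in\mathcal W}s_ua'_u,\qquad a=a_{u_0}\ne0,
\]
with $\mathcal W$ a finite set of nonempty words. For $w\in\{1,2\}^\nu$ the element $s_w^*s_ua'_us_w=s_w^*s_{uw}\sigma_w(a'_u)$ vanishes unless $w$ is a prefix of $uw$. In that case $w$ is a prefix of $u^kw$ for all $k$, hence of $uuu\cdots$; so each $u$ excludes at most one $w$. Take $2^\nu>|\mathcal W|$ and $w$ not excluded. Then $s_w^*s_{u_0}^*rs_vs_w=\sigma_w(a)=a$ lies in $J\cap\Lambda=0$, a contradiction.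

The map $J\mapsto J\cap\Lambda$ is the restriction of a coordinate projection, so it is a continuous bijection of compact Hausdorff spaces.
\end{proof}

\begin{corollary}\label{cor:endo}
Let $X$ be finite, let $\sigma_1=\sigma_2=\mathrm{id},\sigma_3,\dots,\sigma_d$ be endomorphisms of $\mathbf k\langle X\rangle$, let $\mathcal R\subset\mathbf k\langle X\rangle$ be finite, let $\langle\mathcal R\rangle_\sigma$ be the smallest $\sigma$-invariant ideal containing $\mathcal R$, and $\Lambda=\mathbf k\langle X\rangle/\langle\mathcal R\rangle_\sigma$. Then $\mathcal L(\Lambda)$ is a finitely presented ring, and $\mathrm{Id}^\sigma_e(\Lambda)$ is homeomorphic to a basic clopen subset of $\mathcal G_m$ for all $e\in\Lambda$ and $m\ge2$.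
\end{corollary}

\begin{proof}
$\mathcal L(\mathbf k\langle X\rangle)$ is finitely presented: impose $1+1=0$, the relations among the $s_i,s_i^*$, and $as_i=s_i\sigma_i(a)$, $s_i^*a=\sigma_i(a)s_i^*$ only for $a\in X$; the elements $a$ satisfying these form a subring. The ideal generated by $\mathcal R$ meets $\mathbf k\langle X\rangle$ in an invariant ideal, so it contains $\langle\mathcal R\rangle_\sigma$, and the quotient is $\mathcal L(\Lambda)$. Apply Proposition~\ref{prop:invideals} and Corollary~\ref{cor:ringgroup}.
\end{proof}

\section{Counter systems as crossed products}\label{sec:counter}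

Let $Q$ be a finite set of states containing distinct states $\mathsf d,\mathsf d',\mathsf d'',\mathsf{bad}$, let $K\ge2$, and let $\Omega=Q\times\bar\omega^K$ be the space of \emph{configurations} $(q;c)$. Put $Z(c)=\{i:c_i=0\}$. A map $\tau:\Omega\to\Omega$, $\tau(q;c)=(q';c')$, is \emph{elementary} if $q'=\phi(q,Z(c))$ for some function $\phi$, the \emph{state rule}, and each $c_i'$ is given by one of the operations
\[
c_i,\qquad c_i+1\ \ (\text{inc}),\qquad\max(c_i-1,0)\ \ (\text{dec}),\qquad0,\qquad\infty,\qquad c_j,
\]
where the operation depends on $\tau$ and $i$ only, \emph{not on the state}. Elementary maps are continuous, since $\{0\}$ is clopen in $\bar\omega$.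

\begin{definition}\label{def:cs}
A \emph{counter system} is a finite set $\mathcal T$ of elementary maps that contains
\begin{itemize}
\item[(C1)] the map $J_{\mathsf d}:(q;c)\mapsto(\mathsf d;c)$;
\item[(C2)] for each $i$, maps $\mathrm{Inc}_i$ and $\mathrm{Zero}_i$ that replace $c_i$ by $c_i+1$ and by $0$, change no other counter, and have state rules depending on the state only and fixing $\mathsf d$;
\item[(C3)] for each $j$ and each $q\notin\{\mathsf d,\mathsf d',\mathsf d''\}$, the map $D'_{j,q}$ that decrements $c_j$, changes no other counter, sends $q$ and $\mathsf d'$ to $\mathsf d'$ and all other states to $\mathsf d$; and the map $D''_{j,q}$ defined in the same way with $\mathsf d''$ for $\mathsf d'$.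
\end{itemize}
For $q_0\in Q$ let $\mathfrak X(\mathcal T,q_0)$ be the space of closed invariant sets $V\subseteq\Omega$ that contain no configuration in state $\mathsf{bad}$ and some configuration in state $q_0$.
\end{definition}

The required maps serve the algebra: (C2) and (C3) generate the commutation relations, and (C1) with (C2) make the shift action free on a dense set. The states $\mathsf d,\mathsf d',\mathsf d''$ are dumps that absorb their dynamical effect.

\begin{proposition}\label{prop:counter}
$\mathfrak X(\mathcal T,q_0)$ is compact and homeomorphic to a basic clopen subset of $\mathcal G_m$ for each $m\ge2$.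
\end{proposition}

\subsection*{Markers on a line}
Let $Y$ be the set of tuples $x_0,\dots,x_K\in\mathbb Z\cup\{\pm\infty\}$ with $x_0\le x_i$ for all $i$, together with a state $q\in Q$ if $x_0\in\mathbb Z$. The marker $x_0$ is the common origin of the counters and carries the state; $x_i-x_0$ is the value of counter $i$. Points with $x_0=\pm\infty$ are \emph{headless}. For $n\in\mathbb Z$ the functions $p_{i,n}=\mathbf 1[x_i\ge n]$ $(0\le i\le K)$ and $h_{q,n}=\mathbf 1[x_0=n,\ \text{state }q]$ satisfy
\begin{equation}\label{eq:star}
p_{i,n+1}\le p_{i,n},\qquad p_{0,n}\le p_{i,n},\qquad h_{q,n}h_{q',n}=\delta_{qq'}h_{q,n},\qquad\sum_qh_{q,n}=p_{0,n}-p_{0,n+1}.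
\end{equation}
Conversely, a homomorphism to $\mathbf k$ of the Boolean ring presented by generators $p_{i,n},h_{q,n}$ and relations \eqref{eq:star} comes from a unique point of $Y$: put $x_i=\sup\{n:p_{i,n}=1\}$; the first two relations give $p_{i,n}=\mathbf 1[x_i\ge n]$ and $x_0\le x_i$, and the last two say that exactly one $h_{q,n}$ is $1$ if $x_0=n$ and none otherwise. By (S1), $Y$ is compact and zero-dimensional in the topology defined by these functions, and $C(Y)$ is the Boolean ring presented by \eqref{eq:star}.

Let $T$ be the homeomorphism that adds $1$ to all $x_i$ and keeps the state. The \emph{crossed product} $C(Y)\rtimes\mathbb Z$ consists of the finite formal sums $\sum f_nt^n$, $f_n\in C(Y)$, with $t$ a unit and $tft^{-1}=f\circ T^{-1}$. With $p_i=p_{i,0}$ and $h_q=h_{q,0}$ we have $p_{i,n}=t^np_it^{-n}$ and $h_{q,n}=t^nh_qt^{-n}$, so the crossed product is finitely generated.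

The slice $\{x_0=0\}$ is clopen and is identified with $\Omega$ by $c_i=x_i$; the points with a head form the open set $\bigsqcup_nT^n\Omega$. Each $\tau\in\mathcal T$ extends to a map $Y\to Y$ commuting with $T$: keep $x_0$, change each $x_i$ as in the second row below, and, if there is a head, change the state by $\phi$ with $c_i=x_i-x_0$.
\[
\begin{array}{l|cccccc}
c_i' & c_i & c_i+1 & \max(c_i-1,0) & 0 & \infty & c_j\\ \hline
x_i' & x_i & x_i+1 & \max(x_i-1,x_0) & x_0 & +\infty & x_j\\
p_i\circ\tau & p_i & p_{i,-1} & p_{i,1}+p_0-p_0p_{i,1} & p_0 & 1 & p_j
\end{array}
\]
That the operations do not depend on the state is what makes this definition meaningful at headless points. On the slice, $c_i\ne0$ means $p_{i,1}=1$, so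
\begin{equation}\label{eq:h}
h_{q'}\circ\tau=\sum_{\phi(q,Z)=q'}h_q\prod_{i\in Z}(1-p_{i,1})\prod_{i\notin Z}p_{i,1},
\end{equation}
which is $\sum_{\phi(q)=q'}h_q$ if $\phi$ depends on the state only. Also $p_0\circ\tau=p_0$. These pullbacks and their conjugates by powers of $t$ lie in $C(Y)$, so $\tau$ is continuous on $Y$, and $\tau^*(\sum f_nt^n)=\sum(f_n\circ\tau)t^n$ is an endomorphism of $C(Y)\rtimes\mathbb Z$.

\subsection*{A finite presentation up to endomorphisms}
Let $X=\{t,t',p_0,\dots,p_K\}\cup\{h_q:q\in Q\}$. In $\mathbf k\langle X\rangle$ write $t^{-1}$ for $t'$ and define $p_{i,n}=t^np_it^{-n}$, $h_{q,n}=t^nh_qt^{-n}$. For $\tau\in\mathcal T$ let $\sigma_\tau$ be the endomorphism fixing $t,t',p_0$ and sending $p_i$ $(i\ge1)$ and $h_{q'}$ to the polynomials in the table and in \eqref{eq:h}, with factors in some fixed order, and with the short form $\sum_{\phi(q)=q'}h_q$ when $\phi$ depends on the state only. Let $\sigma$ consist of two identities and the $\sigma_\tau$. Let $\mathcal R_0$ be the finite set of relations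
\begin{itemize}
\item[(1)] $tt'=t't=1$;
\item[(2)] $p_i^2=p_i$ and $p_ip_{i,1}=p_{i,1}=p_{i,1}p_i$ for $0\le i\le K$;
\item[(3)] $p_0p_i=p_0=p_ip_0$ for $i\ge1$;
\item[(4)] $p_ip_j=p_jp_i$ for $i,j\ge1$;
\item[(5)] $h_qh_{q'}=\delta_{qq'}h_q$ and $\sum_qh_q=p_0-p_{0,1}$;
\item[(6)] $h_qp_{j,1}=p_{j,1}h_q$ for $j\ge1$.
\end{itemize}

\begin{lemma}\label{lem:crossed}
$\Lambda_0=\mathbf k\langle X\rangle/\langle\mathcal R_0\rangle_\sigma$ is isomorphic to $C(Y)\rtimes\mathbb Z$, with $\sigma_\tau$ corresponding to $\tau^*$.
\end{lemma}

\begin{proof}
The natural surjection $\mathbf k\langle X\rangle\to C(Y)\rtimes\mathbb Z$ intertwines $\sigma_\tau$ with $\tau^*$ and kills $\mathcal R_0$, so its kernel contains $\langle\mathcal R_0\rangle_\sigma$. For the inverse it suffices to show that in $\Lambda_0$ the idempotents $p_{i,n},h_{q,n}$ commute. Indeed, commuting idempotents generate a Boolean ring in characteristic $2$, and \eqref{eq:star} follows from (2), (3), (5) by conjugation with $t^n$; so there is a homomorphism $C(Y)\to\Lambda_0$ compatible with conjugation by $t$, it extends to the crossed product, and both composites fix the generators. Conjugating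 by powers of $t$, we may take one of two indices $n$ to be $0$. The $\sigma_\tau$ act on $\Lambda_0$, so they may be applied to any relation already proved.

(a) $p_{i,l}p_{i,n}=p_{i,\max(l,n)}$. For $l\le n$, induction and (2) give $p_{i,l}p_{i,n+1}=p_{i,l}p_{i,n}p_{i,n+1}=p_{i,n}p_{i,n+1}=p_{i,n+1}$, and the same on the other side.

(b) $p_i$ commutes with $p_{j,n}$ for $i\ne j$ in $\{1,\dots,K\}$. The endomorphism of $\mathrm{Inc}_j$ fixes $p_i$ and sends $p_{j,n}$ to $p_{j,n-1}$; applied repeatedly to (4) it gives the case $n\le0$. With $i,j$ exchanged, $p_{i,-n}$ commutes with $p_j$ for $n\ge0$; conjugate by $t^n$.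

(c) $p_0$ commutes with $p_{j,n}$ for $j\ge1$. Since $K\ge2$ there is $i\ge1$, $i\ne j$; the endomorphism of $\mathrm{Zero}_i$ sends $p_i$ to $p_0$ and fixes $p_{j,n}$. Apply it to (b).

(d) $h_q$ commutes with $p_{0,n}$ and $h_{q',n}$. Put $\epsilon=p_0-p_{0,1}$. By (5), $h_q=h_q\epsilon=\epsilon h_q$. By (a), $\epsilon p_{0,n}=p_{0,n}\epsilon$ equals $\epsilon$ for $n\le0$ and $0$ for $n\ge1$. So $h_qp_{0,n}=p_{0,n}h_q$ equals $h_q$ for $n\le0$ and $0$ for $n\ge1$. For $n\ne0$ it follows that $h_q(p_{0,n}-p_{0,n+1})=0=(p_{0,n}-p_{0,n+1})h_q$, whence $h_qh_{q',n}=0=h_{q',n}h_q$. For $n=0$ use (5).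

(e) $h_q$ commutes with $p_{j,n}$ for $j\ge1$. For $n\le0$, (a) and (3) give $p_0p_{j,n}=p_0p_{0,n}p_{j,n}=p_0p_{0,n}=p_0$ and likewise $p_{j,n}p_0=p_0$; as $h_q=h_qp_0=p_0h_q$, both products of $h_q$ and $p_{j,n}$ equal $h_q$. For $n\ge1$ we want to climb from (6) with a map that decrements $c_j$. A decrement that kept the state $q$ would fix $h_q$, but it would impose an unwanted move on the dynamics in state $q$. The maps (C3) avoid this: they leave $q$, yet fix a sum containing $h_q$. Let $q\notin\{\mathsf d,\mathsf d',\mathsf d''\}$, $g=h_q+h_{\mathsf d'}$, and let $\varsigma$ be the endomorphism of $D'_{j,q}$. No state is sent to $q$, so $\varsigma(h_q)=0$; and $\varsigma(h_{\mathsf d'})=g$. Thus $\varsigma(g)=g$, while $\varsigma(p_{j,n})=p_{j,n+1}+p_{0,n}-p_{0,n}p_{j,n+1}$. By (6), $g$ commutes with $p_{j,1}$. If $g$ commutes with $p_{j,n}$, $n\ge1$, then it commutes with $\varsigma(p_{j,n})$. By (d), $gp_{0,n}=0=p_{0,n}g$, and by (c), $p_{0,n}$ commutes with $p_{j,n+1}$; so $g\varsigma(p_{j,n})=gp_{j,n+1}$ and $\varsigma(p_{j,n})g=p_{j,n+1}g$. Hence $g$ commutes with all $p_{j,n}$, $n\ge1$, and so does $h_q+h_{\mathsf d''}$, by the same argument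 with $D''_{j,q}$. The second dump recovers $h_q=(h_q+h_{\mathsf d'})(h_q+h_{\mathsf d''})$. Taking $q=\mathsf{bad}$ and subtracting gives the claim for $h_{\mathsf d'}$ and $h_{\mathsf d''}$, and finally $h_{\mathsf d}=p_0-p_{0,1}-\sum_{q\ne\mathsf d}h_q$ commutes with $p_{j,n}$ by (c).
\end{proof}

\subsection*{The invariant ideals}
A crossed product can have ideals that are not induced from closed sets: the point with all $x_i=+\infty$ is fixed by $T$ and by $\mathcal T$ and gives the quotient $\mathbf k[t,t^{-1}]$. Such ideals are excluded by asking that $h_{q_0}\notin J$.

\begin{proof}[Proof of Proposition~\ref{prop:counter}]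
Let $\mathcal R=\mathcal R_0\cup\{h_{\mathsf{bad}}\}$, $\Lambda=\mathbf k\langle X\rangle/\langle\mathcal R\rangle_\sigma$ and $e=h_{q_0}$. Taking preimages identifies $\mathrm{Id}^\sigma_e(\Lambda)$ homeomorphically with the space $\mathcal J$ of ideals $J$ of $\Lambda_0=C(Y)\rtimes\mathbb Z$ that are invariant under all $\tau^*$, contain $h_{\mathsf{bad}}$ and do not contain $e$. By Corollary~\ref{cor:endo} it suffices to show $\mathcal J\cong\mathfrak X(\mathcal T,q_0)$.

For $V\in\mathfrak X(\mathcal T,q_0)$ let $\widehat V$ be the union of $\bigsqcup_nT^nV$ and all headless points. It is closed, since its complement $\bigsqcup_nT^n(\Omega\setminus V)$ is open, and it is invariant under $T^{\pm1}$ and $\mathcal T$. So $J_V=\{\sum f_nt^n:f_n|_{\widehat V}=0\}$ is an ideal invariant under the $\tau^*$; it contains $h_{\mathsf{bad}}$ and not $e$. Thus $J_V\in\mathcal J$, and $J_V\cap C(Y)=\mathcal I(\widehat V)$ determines $V=\widehat V\cap\Omega$.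

Conversely let $J\in\mathcal J$. By (S2), $J\cap C(Y)=\mathcal I(Y')$ for a closed $Y'\subseteq Y$, which is invariant under $T^{\pm1}$ and $\mathcal T$ because $J\cap C(Y)$ is invariant under conjugation by $t^{\pm1}$ and under the $\tau^*$. Put $V=Y'\cap\Omega$. It is closed and invariant, avoids $\mathsf{bad}$ as $h_{\mathsf{bad}}\in J$, and meets state $q_0$ as $e\notin J$. So $V\in\mathfrak X(\mathcal T,q_0)$, and we show $J=J_V$.

As $V\ne\emptyset$, the maps $J_{\mathsf d}$ and $\mathrm{Zero}_i$ lead to $(\mathsf d;0)\in V$, the maps $\mathrm{Inc}_i$ to all $(\mathsf d;c)$ with $c$ finite, and closedness gives $\{\mathsf d\}\times\bar\omega^K\subseteq V$. Every headless point is a limit of shifts of such points. If $x_0=-\infty$, take state $\mathsf d$, move $x_0$ and every $x_i$ equal to $-\infty$ to $-N$, keep the other $x_i$, and let $N\to\infty$. If $x_0=+\infty$, all $x_i$ are $+\infty$; take state $\mathsf d$ and all markers at $N$. Hence $Y'=\widehat V$, and the points with a head are dense in $Y'$.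

Clearly $J\supseteq J_V$. If the inclusion were strict, the image $\bar J$ of $J$ in $\Lambda_0/J_V=C(Y')\rtimes\mathbb Z$ would be nonzero with $\bar J\cap C(Y')=0$. Take $r=\sum f_nt^n\in\bar J$ with $f_0\ne0$, multiplying by a power of $t$ if necessary. By density the support of $f_0$ meets a slice $\{x_0=\nu\}$ in a nonempty clopen set $W$, and $T^nW\cap W=\emptyset$ for $n\ne0$. Then
\[
\mathbf 1_W\,r\,\mathbf 1_W=\sum_n\mathbf 1_Wf_n\mathbf 1_{T^nW}\,t^n=\mathbf 1_W\in\bar J\cap C(Y'),
\]
a contradiction.

So $J\mapsto V$ is a bijection $\mathcal J\to\mathfrak X(\mathcal T,q_0)$. It is continuous, because for clopen $W\subseteq\Omega$ we have $V\cap W=\emptyset$ if and only if $\mathbf 1_W\in J$. As $\mathcal J$ is compact and $\mathfrak X(\mathcal T,q_0)$ is Hausdorff, it is a homeomorphism.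
\end{proof}

\section{The counter system of a computable order}\label{sec:order}

Let $<_L$ be a computable linear order on $\omega$, and order $\bar\omega$ by $\preceq$: the order $L$ on $\omega$, with $\infty$ on top. We construct a counter system with $\mathfrak X(\mathcal T,q_0)\cong\mathrm{Fin}(L)$.

\subsection*{Design}
A counter $b$ (``below'') holds the current index. In the state $q_0$ a candidate $a$ (``above'') is chosen freely, a machine $\mathsf M$ tests $b<_La$, and on success $a$ is copied into $b$. For a classification of the closed invariant sets, every configuration of $\Omega$ must have one of three fates: it reaches $\mathsf{bad}$ and so lies in no $V$; or it lies in every $V$; or it is equivalent, under reachability and limits, to the configurations in state $q_0$ with a definite value of $b$. Three kinds of configurations need care.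

\emph{Dishonest configurations of $\mathsf M$}, such as an accepting state with $a<_Lb$, would lower the index. We add a clock, which makes honesty decidable, and \emph{audit} machines that send dishonest configurations to $\mathsf{bad}$.

\emph{Configurations of the audit machines} pose the same problem again. The regress stops because an audit never returns to the main computation and so need not carry an index. We put all harmless audit configurations into every $V$ by making them reachable \emph{backward} from a state $\mathsf{ok}$. A fuel counter makes audit runs with finite counters terminate, and the others are limits of these.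

\emph{Configurations with an infinite counter} cannot be audited, and the set of configurations that reach $\mathsf{bad}$ is open, so limits of honest configurations must be tolerated. We tolerate all of them and bar their exit: before $a$ is copied into $b$, the system must count the other counters involved down to $0$ by unit steps.

\subsection*{The machines}
A (Minsky) counter machine is deterministic; each non-halting state carries an instruction $\mathrm{INC}(i,q')$ (add $1$ to $c_i$, go to $q'$) or $\mathrm{TDEC}(i,q',q'')$ (if $c_i=0$ go to $q'$; otherwise subtract $1$ and go to $q''$). With sufficiently many counters such machines decide every computable relation on inputs given as counter values, and a machine can be computed from an index of the relation.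

Let $\mathsf M$ have counters $z_1,\dots,z_r$ $(r\ge2)$, initial state $s_0$ and halting states $s_+,s_-$; started with $z_1=b$, $z_2=a$ and the other $z_i=0$, it halts in $s_+$ if $b<_La$ and in $s_-$ otherwise. Let $\theta$ be a further counter, the clock. The counters $z_1,\dots,z_r,\theta$ are the \emph{work} counters; together with $b$ and $a$ they are the \emph{core} counters. The \emph{checked states} are the states of $\mathsf M$ and a new state $\mathsf{acc}$. For a checked state $s$ define a decidable set $\mathcal D_s$ of finite core values $(b,a,z,\theta)$: for a state $s$ of $\mathsf M$, the run of $\mathsf M$ on $(b,a)$ has at least $\theta$ steps and is in configuration $(s;z)$ after exactly $\theta$ steps; for $s=\mathsf{acc}$, the condition is $b<_La$.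

For each checked $s$ let $\mathsf A_s$ be a counter machine on \emph{audit counters} $y_1,\dots,y_{r'}$, common to all $s$, with disjoint state sets except for two common halting states $\mathsf{ok}$ and $\mathsf{bad}$. Its inputs are in the first $r+3$ audit counters, the others start at $0$. It first moves the inputs, one after the other and by unit steps, into other counters, and then halts in $\mathsf{ok}$ if the input lies in $\mathcal D_s$ and in $\mathsf{bad}$ otherwise. Consequently, \emph{if some input is $\infty$, then $\mathsf A_s$ runs forever}: it never finishes moving the first infinite input. The last counter is the fuel $u$. The counters $y_1,\dots,y_{r'},u$ are \emph{junk}.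

The states are $\mathsf d,\mathsf d',\mathsf d'',\mathsf{ok},\mathsf{bad}$, the non-halting states of the $\mathsf A_s$ (\emph{audit states}), $q_0$, the checked states, and $\mathsf{com}$. We use the name of a counter for its value.

\subsection*{The maps}
Counters not mentioned are unchanged. Counter operations are performed whatever the state, simultaneously, with the old values; conditions refer to the old values. \emph{A state for which no rule is given, or whose condition fails, goes to $\mathsf d$.}

\begin{itemize}
\item[(M1)] \emph{Dumps.} $J_x$ for $x\in\{\mathsf d,\mathsf d',\mathsf d'',\mathsf{ok}\}$: every state $\to x$. $W$: $b:=\infty$, every state $\to\mathsf{com}$. All maps $D'_{j,q},D''_{j,q}$ of (C3).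
\item[(M2)] \emph{Adjustments.} $\mathrm{Inc}_i$ and $\mathrm{Zero}_i$ for every counter $i$, and $\mathrm{Dec}_i$ (dec $c_i$) for $i$ a work counter or $b$. Each keeps a state exactly in the following cases.
\begin{center}
\begin{tabular}{l|ccc}
state kept & by $\mathrm{Inc}_i$ if $i$ is & by $\mathrm{Zero}_i$ if $i$ is & by $\mathrm{Dec}_i$ if $i$ is\\ \hline
$\mathsf d$ & any & any & ---\\
$q_0$ & not $b$ & not $b$ & ---\\
state of $\mathsf M$ & junk & junk & ---\\
$\mathsf{acc}$ & work or junk & junk & work\\
$\mathsf{com}$ & not $a$ & work or junk & $b$
\end{tabular}
\end{center}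
\item[(M3)] \emph{Main cycle.} \emph{Start}: $z_1:=b$, $z_2:=a$, other $z_i:=0$, $\theta:=0$; $q_0\to s_0$. \emph{Step}$_s$ for each non-halting state $s$ of $\mathsf M$: inc or dec the counter of its instruction, inc $\theta$; $s\to$ the target of the instruction. \emph{Accept}: $s_+\to\mathsf{acc}$. \emph{Finish}: $\mathsf{acc}\to\mathsf{com}$ if all work counters are $0$. \emph{Commit}: $b:=a$; $\mathsf{com}\to q_0$ if $b=0$. \emph{Abort}: every checked state $\to q_0$.
\item[(M4)] \emph{Entries.} \emph{Entry}: $a:=b$, $b:=0$; $q_0\to\mathsf{com}$. For each checked $s$ and core counter $i$, $I_{s,i}$: $c_i:=\infty$; $q_0\to s$.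
\item[(M5)] \emph{Audit.} For each checked $s$, $\mathrm{Aud}_s$: copy the core counters to the inputs of $\mathsf A_s$, other audit counters $:=0$, $u:=\infty$; $s\to$ the initial state of $\mathsf A_s$. For each audit state $q$, $\tau_q$: inc or dec the counter of its instruction, dec $u$; $q\to\mathsf{ok}$ if $u=0$, otherwise $q\to$ the target of the instruction.
\item[(M6)] \emph{Backward audit.} For an audit state $q$ with $\mathrm{INC}(i,q')$, $B_q$: dec $c_i$, inc $u$; $q'\to q$ if $c_i\ne0$. With $\mathrm{TDEC}(i,q',q'')$, $B_q^0$: inc $u$; $q'\to q$ if $c_i=0$; and $B_q^1$: inc $c_i$, inc $u$; $q''\to q$. For every audit state $q$, $B_q^f$: $u:=0$; $\mathsf{ok}\to q$.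
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\node[draw,rounded corners] (q) at (0,0) {$q_0$};
\node[draw,rounded corners] (s0) at (2.4,1.5) {$s_0$};
\node[draw,rounded corners] (sp) at (5.6,1.5) {$s_+$};
\node[draw,rounded corners] (acc) at (8,0) {$\mathsf{acc}$};
\node[draw,rounded corners] (com) at (4,-2) {$\mathsf{com}$};
\draw[->] (q) -- node[above left] {Start} (s0);
\draw[->,dashed] (s0) -- node[above] {Steps of $\mathsf M$} (sp);
\draw[->] (sp) -- node[above right] {Accept} (acc);
\draw[->] (acc) -- node[above] {Abort} (q);
\draw[->] (acc) -- node[below right] {Finish (work $=0$)} (com);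
\draw[->] (com) to[bend left=22] node[below left] {Commit ($b=0$), $b:=a$} (q);
\draw[->] (q) to[bend left=12] node[above right] {Entry} (com);
\end{tikzpicture}
\caption{The main cycle of the counter system of $L$. The machine $\mathsf M$ tests $b<_La$. The index of a configuration is $b$ in all states shown except $\mathsf{com}$, where it is $a$; Finish is the only arrow shown that changes it. Abort also leads from every state of $\mathsf M$ to $q_0$.}\label{fig:cycle}
\end{figure}

In each map every counter undergoes one of the six operations, independently of the state, and the new state depends only on the old state and on which counters are $0$ (for a $\mathrm{TDEC}$ instruction, dec leaves a zero counter unchanged). So all maps are elementary, and (C1)--(C3) hold. Figure~\ref{fig:cycle} shows the part of the system that moves the index. The purpose of Abort, Entry and the $I_{s,i}$ is to connect every tolerated configuration with $q_0$ in both directions. One observation will be used often.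
\begin{itemize}
\item[(Adj)] If $V$ is closed and invariant, $(q;c)\in V$, and $\mathrm{Inc}_i$ and $\mathrm{Zero}_i$ both keep $q$ for all $i$ in a set of counters, then $V$ contains every $(q;c')$ with $c'$ arbitrary in $\bar\omega$ on that set and equal to $c$ elsewhere.
\end{itemize}
Indeed, finite values are reached by resetting and incrementing, and $\infty$ as a limit.

\subsection*{Safe configurations}
For a configuration $\zeta$ in an audit state $q$ put $\zeta^+=\tau_q(\zeta)$; the \emph{audit run} $\zeta,\zeta^+,\zeta^{++},\dots$ continues until it enters $\mathsf{ok}$ or $\mathsf{bad}$. Let $\mathcal A$ be the set of audit configurations whose audit run does not enter $\mathsf{bad}$. Let $\mathcal S$ consist of all configurations in the states $\mathsf d,\mathsf d',\mathsf d'',\mathsf{ok},q_0,\mathsf{com}$, of $\mathcal A$, and of those $(s;c)$ with $s$ checked for which some core counter is $\infty$ or the core values lie in $\mathcal D_s$.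

\begin{lemma}\label{lem:safe}
$\mathcal S$ is the set of configurations that no finite (possibly empty) composition of maps of $\mathcal T$ sends to state $\mathsf{bad}$. It is invariant and closed.
\end{lemma}

\begin{proof}
A configuration outside $\mathcal S$ is in state $\mathsf{bad}$, or is an audit configuration whose run enters $\mathsf{bad}$, or is $(s;c)$ with finite core values outside $\mathcal D_s$. In the last case $\mathrm{Aud}_s$ starts $\mathsf A_s$ with infinite fuel, and the run enters $\mathsf{bad}$. It remains to show that $\mathcal S$, which contains no configuration in state $\mathsf{bad}$, is invariant. Only results in audit states, $\mathsf{bad}$ or checked states need a check.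

\emph{Results in audit states or $\mathsf{bad}$} come from $\tau_q$ applied in state $q$, from (M6), and from $\mathrm{Aud}_s$ applied in state $s$. If $\zeta\in\mathcal A$, then $\zeta^+\in\mathcal A$ or $\zeta^+$ has state $\mathsf{ok}$. Let one of $B_q,B_q^0,B_q^1$ send $\zeta\in\mathcal S$ to a configuration $\zeta^-$ in state $q$. Then $(\zeta^-)^+=\zeta$, also with infinite counters: the fuel $u+1$ is nonzero and is decremented back to $u$; for $B_q$ the increment undoes the decrement of the nonzero $c_i$; for $B_q^0$ the test finds $c_i=0$ and goes to $q'$; for $B_q^1$ it finds $c_i+1\ne0$, decrements and goes to $q''$. The state of $\zeta$ is the target of an audit instruction, so $\zeta\in\mathcal A$ or $\zeta$ has state $\mathsf{ok}$; hence $\zeta^-\in\mathcal A$. The map $B_q^f$ produces fuel $0$, so the next step of the run enters $\mathsf{ok}$. Finally $\mathrm{Aud}_s(s;c)\in\mathcal A$ for $(s;c)\in\mathcal S$: either the input lies in $\mathcal D_s$ and the run ends in $\mathsf{ok}$, or some input is $\infty$ and the run is infinite.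

\emph{Results in checked states} come from Start, Step, Accept, (M2) and the $I_{s,i}$. Start produces core values in $\mathcal D_{s_0}$ unless $b$ or $a$ is $\infty$. Inc and dec preserve finiteness and infiniteness, so a Step preserves an infinite core counter, and otherwise leads from $\mathcal D_s$ to $\mathcal D_{s'}$ for the next state $s'$. Accept changes no counter, and $\mathcal D_{s_+}\subseteq\mathcal D_{\mathsf{acc}}$. The adjustments that keep a checked state change junk only or, in state $\mathsf{acc}$, change a work counter by a unit step; $\mathcal D_{\mathsf{acc}}$ depends on $b,a$ only. (Resetting an infinite work counter in state $\mathsf{acc}$ could produce a finite core with $b\not<_La$; this is why the table forbids it.) The maps $I_{s,i}$ produce an infinite core counter.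

The complement of $\mathcal S$ is a union of preimages of the clopen set of configurations in state $\mathsf{bad}$ under continuous maps, hence open.
\end{proof}

\subsection*{The index}
The \emph{base} $\mathcal B\subset\mathcal S$ consists of the configurations in states $\mathsf d,\mathsf d',\mathsf d'',\mathsf{ok}$, of $\mathcal A$, and of the configurations in state $\mathsf{com}$ with $b=\infty$; the last can never count $b$ down and commit. The other elements of $\mathcal S$ are \emph{live}. For them put $\mathrm{ind}=b$ in $q_0$ and in checked states, and $\mathrm{ind}=a$ in state $\mathsf{com}$. For a final segment $H$ of $(\bar\omega,\preceq)$ with $\infty\in H$ let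
\[
V_H=\mathcal B\cup\{\zeta\in\mathcal S\setminus\mathcal B:\mathrm{ind}(\zeta)\in H\}.
\]

\begin{lemma}\label{lem:VH}
$V_H$ is closed, invariant, and meets state $q_0$.
\end{lemma}

\begin{proof}
Every subset of $\bar\omega$ containing $\infty$ is closed. In $q_0$ and in checked states $V_H$ is $\mathcal S\cap\{b\in H\}$, in state $\mathsf{com}$ it is $\{b=\infty\}\cup\{a\in H\}$, and in the other states it agrees with $\mathcal S$. So $V_H$ is closed. It contains the configurations in state $q_0$ with $b=\infty$. By Lemma~\ref{lem:safe} all images stay in $\mathcal S$; we show that $\mathcal B$ is invariant and that a live image of a live configuration has an index at least as large.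

From $\mathsf d,\mathsf d',\mathsf d'',\mathsf{ok}$ and audit states every map leads to $\mathsf d,\mathsf d',\mathsf d'',\mathsf{ok}$, to an audit state (so into $\mathcal A$), or by $W$ to $\mathsf{com}$ with $b=\infty$. From $\mathsf{com}$ with $b=\infty$: the maps (M1) lead into $\mathcal B$; an adjustment leads to $\mathsf d$ or keeps $\mathsf{com}$ and $b=\infty$, since $\mathrm{Zero}_b$ does not keep $\mathsf{com}$; Commit leads to $\mathsf d$ as $b\ne0$; all other maps lead to $\mathsf d$.

Now start from a live configuration. The maps (M1), (M5), (M6) lead into $\mathcal B$, and so does every transition to $\mathsf d$. An adjustment that keeps the state does not alter $b$ in $q_0$ or in a checked state, does not alter $a$ in $\mathsf{com}$, and keeps $b$ finite in $\mathsf{com}$. Start, Step, Accept and Abort keep $b$. Commit passes from index $a$ in $\mathsf{com}$ to $b:=a$ in $q_0$, and Entry from index $b$ in $q_0$ to $a:=b$ in $\mathsf{com}$ with $b=0$; both keep the index. $I_{s,b}$ raises the index to $\infty$, and $I_{s,i}$ with $i\ne b$ keeps it. Finish is applied to $(\mathsf{acc};c)\in\mathcal S$ with all work counters $0$. If $b=\infty$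 the result lies in $\mathcal B$. If $b<\infty$, then membership in $\mathcal S$ means $a=\infty$ or $b<_La$, so the new index $a$ is above $b$.
\end{proof}

\begin{proposition}\label{prop:classify}
The closed invariant sets $V\subseteq\mathcal S$ that meet state $q_0$ are exactly the sets $V_H$.
\end{proposition}

\begin{proof}
Let $V$ be such a set.

\emph{Step 1: $\mathcal B\subseteq V$.} By $J_{\mathsf d}$ and (Adj), $V$ contains all $(\mathsf d;c)$. Applying $J_{\mathsf d'},J_{\mathsf d''},J_{\mathsf{ok}}$ and $W$ to these gives all configurations in states $\mathsf d',\mathsf d'',\mathsf{ok}$ and all those in $\mathsf{com}$ with $b=\infty$.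

Let $\zeta\in\mathcal A$ have finite counters. Each step consumes fuel, so the run $\zeta=\zeta_0,\dots,\zeta_\nu$ is finite and ends in state $\mathsf{ok}$; thus $\zeta_\nu\in V$. If $\zeta_{\nu-1}=(q;c)$ has $u=0$, then $\zeta_{\nu-1}=B_q^f(\mathsf{ok};c)\in V$. Every other step from $\zeta_l$ in state $q$ to $\zeta_{l+1}$ has $u>0$ and performs the instruction of $q$; it is undone by $B_q$ (after an increment $c_i\ne0$), by $B_q^0$ (if the test found $0$) or by $B_q^1$. Going backward, $\zeta\in V$.

Let $\zeta\in\mathcal A$ be arbitrary. For $N$ larger than $u$ if $u$ is finite, let $\zeta^N$ be obtained by replacing $u$ by $N$ if $u=\infty$, and every other infinite counter by $2N+2$. The run of $\zeta^N$ has at most $N+1$ steps. During these the replaced counters other than $u$ change by at most $1$ per step and stay positive, so all zero tests on audit counters have the same outcome as in the run of $\zeta$, and $\zeta^N$ passes through the same states, except that it may enter $\mathsf{ok}$ when its fuel is exhausted. As $\zeta$ does not enter $\mathsf{bad}$, neither does $\zeta^N$. So $\zeta^N\in\mathcal A$ has finite counters, $\zeta^N\in V$, and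 $\zeta^N\to\zeta$.

\emph{Step 2: if $V$ contains a live configuration of index $\beta$, it contains all $(q_0;c)$ with $b\succeq\beta$.} From a checked state use Abort; from $\mathsf{com}$ with $b<\infty$ apply $\mathrm{Dec}_b$ until $b=0$ and then Commit. This gives a configuration in state $q_0$ with $b=\beta$, and (Adj) for the counters other than $b$ gives all of them. Let $\gamma\succ\beta$. If $\gamma=\infty$, apply $I_{\mathsf{acc},b}$ and Abort. If $\beta<_L\gamma$ in $\omega$, start from $(q_0;c)$ with $b=\beta$, $a=\gamma$ and go once around the cycle: Start, Steps until $s_+$, Accept, $\mathrm{Dec}_i$ until the (finite) work counters are $0$, Finish, $\mathrm{Dec}_b$ until $b=0$, Commit. Both cases give a configuration in state $q_0$ with $b=\gamma$; use (Adj) again.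

\emph{Step 3: if $V$ contains all $(q_0;c)$ with $b=\gamma$, it contains every live $\zeta$ of index $\gamma$.} Let $\zeta=(s;c)$ with $s\ne q_0$. If $s$ is checked and a core counter $i$ is infinite, then $\zeta=I_{s,i}(q_0;c)$, and $(q_0;c)$ has $b=\gamma$. If $s$ is a state of $\mathsf M$ and the core values lie in $\mathcal D_s$, apply Start to a configuration with the same $b,a$, then $\theta$ Steps, then (Adj) for junk. If $s=\mathsf{acc}$ with finite core and $\gamma<_La$, apply Start, Steps and Accept, set the work counters by $\mathrm{Inc}_i$ and $\mathrm{Dec}_i$, and use (Adj) for junk. If $s=\mathsf{com}$ with $b<\infty$ and $a=\gamma$, apply Entry, then $\mathrm{Inc}_b$ the required number of times, then (Adj) for work and junk counters.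

\emph{Conclusion.} Let $H$ be the set of indices of live elements of $V$. It is nonempty, since configurations in state $q_0$ are live, and a final segment by Step 2; so $\infty\in H$. By definition $V\subseteq V_H$, and Steps 1--3 give $V_H\subseteq V$. The converse is Lemma~\ref{lem:VH}.
\end{proof}

\begin{corollary}\label{cor:fin}
The map $V_H\mapsto H\cap\omega$ is a homeomorphism $\mathfrak X(\mathcal T,q_0)\to\mathrm{Fin}(L)$.
\end{corollary}

\begin{proof}
An invariant set avoiding $\mathsf{bad}$ is contained in $\mathcal S$ by Lemma~\ref{lem:safe}, so $\mathfrak X(\mathcal T,q_0)$ consists of the $V_H$. For $\beta\in\omega$ we have $\beta\in H$ if and only if $V_H$ meets the clopen set $\{(q_0;c):b=\beta\}$. So the map is well defined and continuous, and it is bijective because $H\mapsto H\cap\omega$ is a bijection from the final segments of $(\bar\omega,\preceq)$ containing $\infty$ onto $\mathrm{Fin}(L)$. The domain is compact by Proposition~\ref{prop:counter}, and $\mathrm{Fin}(L)$ is Hausdorff.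
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

As before, $\delta=\omega_1^{CK}$.

\begin{proof}[Proof of Theorem~\ref{thm:orders}]
The first statement follows from Proposition~\ref{prop:counter} and Corollary~\ref{cor:fin}. An infinite computable ordinal $\lambda$ is the type of a computable order $L$ on $\omega$. Identify $L$ with $\lambda$; the final segments are $\{\gamma<\lambda:\gamma\ge\beta\}$ for $\beta\le\lambda$, which identifies $\mathrm{Fin}(L)$ with $\lambda+1$ as a set. For $\gamma<\lambda$ the set of final segments containing $\gamma$ is $[0,\gamma]$; it is clopen in $\mathrm{Fin}(L)$. The rays $(\gamma,\lambda]$ are complements of such sets and the rays $[0,\gamma)$ are unions of them, so the identity $\mathrm{Fin}(L)\to\lambda+1$ is continuous. It is a bijection from a compact space to a Hausdorff space, hence a homeomorphism.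
\end{proof}

For a linear order $L$ on a nonempty set let $\omega^L$ be the set of finitely supported functions $L\to\omega$, with $f<g$ if $f(l)<g(l)$ at the largest $l$ where they differ. This is a linear order: if $f<g$ is decided at $l$ and $g<h$ at $l'$, then $f<h$ is decided at the larger of $l,l'$.

\begin{lemma}\label{lem:exp}
\begin{itemize}
\item[(i)] If $L$ is a well-order of type $\lambda$, then $\omega^L$ is a well-order of type $\omega^\lambda$.
\item[(ii)] If $L$ is not a well-order, then $\omega^L$ has uncountably many final segments.
\item[(iii)] If $L$ is a computable order on a nonempty decidable subset of $\omega$, then $\omega^L$ is isomorphic to a computable order on $\omega$, whose index is computable from indices of $L$ and its domain.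
\end{itemize}
\end{lemma}

\begin{proof}
(i) Send $f$ with support $\gamma_1>\dots>\gamma_k$ to $\omega^{\gamma_1}f(\gamma_1)+\dots+\omega^{\gamma_k}f(\gamma_k)$; by Cantor normal form this is an order isomorphism onto $\omega^\lambda$.

(ii) Let $l_0>l_1>\cdots$ in $L$ and consider the countably infinite set of functions supported on $\{l_n:n\in\omega\}$. If $f<g$ is decided at $l_n$, increasing the value of $f$ at $l_{n+1}$ by $1$ gives an element strictly between. A countable dense order with more than one element contains a copy of $\mathbb Q$, and the upward closures in $\omega^L$ of the sets $\{y\in\mathbb Q:y>\xi\}$, $\xi\in\mathbb R$, are distinct final segments.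

(iii) The functions are coded by their finite graphs over their supports; the set of codes is infinite and decidable, the order on it is decidable, and listing the codes in increasing numerical order transports it to $\omega$.
\end{proof}

By (i) and (iii), $\omega^\beta$ is computable for $1\le\beta<\delta$, and so is $\omega^\beta n$ for $1\le n<\omega$, as $n$ copies placed one after another.

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
The rank is at most $\delta$ by Proposition~\ref{prop:upper}. Let $1\le\alpha<\delta$. By Theorem~\ref{thm:orders} there is a clopen $Z_\alpha\subseteq\mathcal G_m$ homeomorphic to $\omega^\alpha+1$. Then $\mathcal G_m^{(\alpha)}\cap Z_\alpha$ is one point and $\mathcal G_m^{(\alpha+1)}\cap Z_\alpha=\emptyset$, so $\mathcal G_m^{(\alpha)}\ne\mathcal G_m^{(\alpha+1)}$. Once two consecutive derivatives agree, all later ones do; so the rank exceeds every $\alpha<\delta$.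
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) For $1\le\alpha<\delta$ the top point of $Z_\alpha$ has rank $\alpha$, and the isolated points of $Z_1$ have rank $0$. Conversely the kernel is $\mathcal G_m^{(\delta)}=\bigcap_{\alpha<\delta}\mathcal G_m^{(\alpha)}$, so a point outside it has rank below $\delta$.

For (b) and (c) note first that a clopen set $Z$ is countable if and only if it misses the kernel. The complement of the kernel is the union of the countably many sets $\mathcal G_m^{(\alpha)}\setminus\mathcal G_m^{(\alpha+1)}$, $\alpha<\delta$, each a discrete subspace of a second countable space and so countable. And if $Z$ meets the kernel, the intersection is a nonempty compact metrizable space without isolated points, hence uncountable.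

(b) Let $Z\ne\emptyset$ be countable and clopen. Then the decreasing closed sets $Z^{(\alpha)}$, $\alpha<\delta$, have empty intersection, so $Z^{(\alpha)}=\emptyset$ for some $\alpha<\delta$ by compactness. By the Mazurkiewicz--Sierpi\'nski theorem $Z$ is finite discrete or homeomorphic to $\omega^\beta n+1$ with $1\le\beta<\alpha$. Conversely, the spaces $\omega^\beta n+1$ occur by Theorem~\ref{thm:orders}, and finite sets of isolated points of $Z_1\cong\omega+1$ realize the finite discrete spaces.

(c) \emph{The set is $\Pi^1_1$.} Given $(P,P')$, let $l$ exceed the numbers of all elements of $P\cup P'$. Then $\mathcal U(P,P')$ is the intersection of $\mathcal G_m$ with the cylinders $[u]$, $|u|=l$, for which $u$ is $1$ on $P$ and $0$ on $P'$. It misses the kernel if and only if these finitely many $u$ lie in $E_\delta$, which is $\Pi^1_1$ by Proposition~\ref{prop:upper}.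

\emph{Hardness.} Well-foundedness of computable trees is $\Pi^1_1$-complete, in the following form: for every $\Pi^1_1$ set $S\subseteq\omega$ there are uniformly computable trees $\Theta_n\subseteq\omega^{<\omega}$ such that $n\in S$ if and only if $\Theta_n$ has no infinite branch. The Kleene--Brouwer order on a tree $\Theta$ puts $\eta$ below $\eta'$ if $\eta$ properly extends $\eta'$ or has the smaller entry at the first place where they differ; it is a well-order if and only if $\Theta$ has no infinite branch. Add a copy of $\omega$ on top; the result has an infinite decidable domain and so a computable copy $L_\Theta$ on $\omega$, uniformly in $\Theta$. Let $L$ be the computable copy of $\omega^{L_\Theta}$ from Lemma~\ref{lem:exp}(iii). If $\Theta$ is well-founded, $L$ is a well-order of countable type $\lambda$ and $\mathrm{Fin}(L)\cong\lambda+1$ is countable. Otherwise $\mathrm{Fin}(L)$ is uncountable by Lemma~\ref{lem:exp}(ii). The exponentiation cannot be omitted: the reverse of $\omega$ is not a well-order but has countably many final segments.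

It remains to see that a code of the basic clopen set homeomorphic to $\mathrm{Fin}(L)$ is computable from an index of $L$. The machines $\mathsf M$ and $\mathsf A_s$, and with them the counter system, are computed from the index. The system gives the finite sets $X$, $\mathcal R$, the endomorphisms $\sigma_\tau$ and the element $e$ of Section~\ref{sec:counter}, and these give the finite presentation of $R=\mathcal L(\Lambda)$ in Corollary~\ref{cor:endo}. In Proposition~\ref{prop:fp} the data concerning $F$ (a presentation, generators of the stabilizer, representatives of the order patterns) are fixed once and for all, and the elements $x_*(\rho)$ are explicit products of iterated commutators; so we compute a finite presentation of $G_R$, and words in its generators $y_k$ for $x_*(e)$ and for the two generators $a,q$ of Proposition~\ref{prop:twogen}. Words $w_k(a,q)$ equal to the $y_k$ exist, and they are found by search, since equality in a finitely presented group is computably enumerable. Substituting $w_k(x_1,x_2)$ for $y_k$ in the relators, in the words for $a$ and $q$ (set equal to $x_1$ and $x_2$) and in the word for $x_*(e)$, and adding $x_3,\dots,x_m$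 as relators, gives the code $(P,\{\tilde e\})$ of Corollary~\ref{cor:ringgroup}. Thus $n\mapsto$ (the code obtained from $\Theta_n$) is a computable reduction of $S$ to the set in (c).
\end{proof}

\begin{remark}
Computability cannot be dropped from Theorem~\ref{thm:orders}. Let $\lambda\ge\delta$ be countable. For each $1\le\alpha<\delta$ the point $\delta$ of $\lambda+1$ is the limit of the points $\omega^{\beta}<\delta$, $\alpha\le\beta<\delta$, which lie in the $\alpha$-th derivative; so $(\lambda+1)^{(\delta)}\ne\emptyset$. A countable clopen subset of $\mathcal G_m$ misses $\mathcal G_m^{(\delta)}$, so it is not homeomorphic to $\lambda+1$.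
\end{remark}

\begin{thebibliography}{9}

\bibitem{CFP}
Cannon, Floyd, and Parry, \emph{Introductory notes on Richard Thompson's groups}, 1996.

\bibitem{slides}
\emph{Superrigidity and Classification Problems},
\texttt{http://sites.math.rutgers.edu/\textasciitilde sthomas/urbana-short.pdf}.

\end{thebibliography}
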